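# Almost-sure emptiness for probabilistic Büchi tree automata

## 1. Only the supports should matter: a guess and three tests

A probabilistic tree automaton walks down an infinite binary tree. It starts at the root in a fixed state. At each node it reads the label and chooses at random a pair of states for the two children. A run is accepting if every branch is good, and a tree is accepted almost surely if a random run on it is accepting with probability $1$. The question is whether an algorithm can decide, given the automaton, whether some tree is accepted almost surely, when "good" means "visits a set $F$ infinitely often".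

The answer one would first guess is yes. Events of probability $1$ seem not to care about the exact values of the probabilities, only about which transitions are possible. So one would label each node by the set of states that occur there with positive probability. There are only finitely many such sets, and one would hope to solve a finite problem on them. We fix the definitions and then test this guess.

**Definition (automata and runs).** A probabilistic tree automaton is a tuple $\mathcal A=\langle\Sigma,Q,q_{\rm in},\delta,F\rangle$ with a finite alphabet $\Sigma$, a finite state set $Q$, an initial state $q_{\rm in}\in Q$, a set $F\subseteq Q$, and a rational-valued $\delta:Q\times\Sigma\times Q\times Q\to[0,1]$ with $\sum_{q_0,q_1}\delta(p,a,q_0,q_1)=1$ for all $p\in Q$, $a\in\Sigma$. A $\Sigma$-tree is a map $t:\{0,1\}^*\to\Sigma$. A run on $t$ is a map $\rho:\{0,1\}^*\to Q$ with $\rho(\varepsilon)=q_{\rm in}$. Runs are drawn at random: independently at every node $u$, if $\rho(u)=p$, then $(\rho(u0),\rho(u1))=(q_0,q_1)$ with probability $\delta(p,t(u),q_0,q_1)$.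

**Definition (acceptance).** With the Büchi condition a branch is accepting if it visits $F$ infinitely often. A run is accepting if all its branches are accepting. $L^{=1}(\mathcal A)$ is the set of trees $t$ for which the accepting runs have measure $1$.

Two facts will be used throughout. Write $t_u$ for the subtree $v\mapsto t(uv)$. By a run "from $q$ at $u$" we mean a run on $t_u$ with initial state $q$.

**Branching property.** Let $V$ be a set of pairwise incomparable nodes. Conditionally on the states at finitely many nodes not strictly below $V$, among them the nodes of a finite $V$, the subruns below the nodes of $V$ are independent, and the one below $u\in V$ is a run from $\rho(u)$ at $u$. This is immediate from the definition.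

**König's lemma.** For a set $G$ of states, every branch through $u$ visits $G$ strictly below $u$ if and only if there is an $h$ such that every path from $u$ to relative depth $h$ visits $G$ at some relative depth in $\{1,\dots,h\}$. Indeed, if no such $h$ exists, the finite paths from $u$ that avoid $G$ strictly below $u$ form an infinite, finitely branching tree, and an infinite branch of it avoids $G$. The condition for $h$ implies the one for $h+1$.

In particular the accepting runs form a measurable set. All branches visit $F$ infinitely often iff for every $u$ all branches through $u$ visit $F$ strictly below $u$, that is, iff for every $u$ there is such an $h$. For fixed $u$ this is an open condition on the run, so the event is a $G_\delta$.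

A state $\top$ is absorbing if $\delta(\top,a,\top,\top)=1$ for all $a$. If $F=\{\top\}$ with $\top$ absorbing, a branch is Büchi-accepting iff it reaches $\top$. This is reachability acceptance, and it is in particular weak acceptance, because each strongly connected component lies inside or outside $F$.

**Test 1: safety.** Replace Büchi for a moment by the condition "all branches avoid $F$". Here the guess is right. For a tree $t$ define supports by $S_\varepsilon=\{q_{\rm in}\}$ and $S_{u0}=S_u\cdot t(u)0$, $S_{u1}=S_u\cdot t(u)1$, where
$$S\cdot a0=\{q_0:\exists p\in S\ \exists q_1\ \ \delta(p,a,q_0,q_1)>0\},$$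
and $S\cdot a1$ is defined symmetrically. Since $\Pr[\rho(u0)=q_0]=\sum_p\Pr[\rho(u)=p]\sum_{q_1}\delta(p,t(u),q_0,q_1)$, induction gives
$$S_u=\{q:\Pr[\rho(u)=q]>0\}.\tag{1}$$
If some $S_u$ meets $F$, then $F$ is hit with positive probability. If none does, then each of the countably many nodes is in $F$ with probability $0$, so almost surely no node is. Hence $t$ is accepted with probability $1$ iff no $S_u$ meets $F$.

Call a family $\mathcal W\subseteq\{S\subseteq Q:S\cap F=\varnothing\}$ closed if each $S\in\mathcal W$ has a letter $a$ with $S\cdot a0,\,S\cdot a1\in\mathcal W$. Unions of closed families are closed, so there is a largest one. It is found by starting with all $S$ disjoint from $F$ and deleting repeatedly every $S$ without a suitable letter: a deleted set lies in no closed family, and what remains at the end is closed. There are at most $2^{|Q|}$ rounds of deletion, each checking at most $2^{|Q|}|\Sigma|$ pairs, so this takes exponential time. A suitable tree exists iff $\{q_{\rm in}\}$ is in the largest closed family. Given a tree, its supports form a closed family; given the family, choose the letters from the root downwards.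

**Test 2: one live child.** Take one letter $a$, states $q$ (initial) and $\top$, $F=\{\top\}$ with $\top$ absorbing, and $0<p<1$ with $\delta(q,a,\top,\top)=p$, $\delta(q,a,q,\top)=1-p$. Only the leftmost branch can fail, and it is still in $q$ at depth $n$ with probability $(1-p)^n\to0$. The only tree is accepted almost surely, whatever $p$ is. The guess survives.

**Test 3: two live children.** Change the second transition: $\delta(q,a,\top,\top)=p$, $\delta(q,a,q,q)=1-p$. Let $y_n$ be the probability that all nodes at depth $n$ are in state $\top$. Then $y_0=0$ and, by the branching property, $y_{n+1}=f_p(y_n)$ with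
$$f_p(s)=p+(1-p)s^2,\qquad f_p(s)-s=(1-s)\bigl(p-(1-p)s\bigr).\tag{2}$$
By König's lemma and absorption, the acceptance probability is $\lim_n y_n$. On $p,s\in[0,1]$ the function $f_p(s)$ is nondecreasing in $s$ and in $p$ (the derivatives are $2(1-p)s$ and $1-s^2$). For $p<1$ its fixed points are $1$ and $p/(1-p)$; for $p=1$ it is constantly $1$. By monotonicity $f_p^{\,n}(0)$ is nondecreasing in $n$ and stays below every fixed point in $[0,1]$, and by continuity its limit is a fixed point. Hence
$$\lim_n f_p^{\,n}(0)=\begin{cases}p/(1-p)&\text{if }p<\frac12,\\ 1&\text{if }p\ge\frac12.\end{cases}\tag{3}$$
For $p=\frac13$ the only tree is accepted with probability $\frac12$; for $p=\frac23$ it is accepted with probability $1$. The two automata have the same positive transitions and different answers. So the guess is false, and we see why: acceptance is the extinction of a branching process, and extinction has a numerical threshold at $p=\frac12$.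

## 2. Undecidability, $\Sigma^0_2$-completeness and a gap: the statements

A set is $\Pi^0_2$ if it has the form $\{x:\forall n\,R(x,n)\}$ with $R$ recursively enumerable (r.e.), and $\Sigma^0_2$ if its complement is $\Pi^0_2$. It is complete for its class if every set in the class reduces to it by a computable map. The standard example is $\mathrm{INF}=\{e:W_e\text{ is infinite}\}$, where $W_e$ is the $e$-th r.e. set: "for all $n$, more than $n$ elements are eventually enumerated". It is $\Pi^0_2$-complete (e.g. Rogers 1967).

A tree is regular if it has only finitely many distinct subtrees. A constant tree is regular. The tree with label $b$ at the nodes $0^{k^2}$, $k\ge1$, and $a$ elsewhere is not: from $0^{k^2+1}$ the next $b$ to the left is at distance $2k$, so these subtrees are pairwise distinct.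

**Theorem A.** There is no algorithm that, given a probabilistic Büchi tree automaton $\mathcal A$, decides whether $L^{=1}(\mathcal A)=\varnothing$. This holds even when $F=\{\top\}$ with $\delta(\top,a,\top,\top)=1$ for all $a$.

**Theorem B.** For Büchi automata, and already for those with $F=\{\top\}$, $\top$ absorbing, the set of automata with $L^{=1}(\mathcal A)=\varnothing$ is $\Sigma^0_2$-complete.

So this set is neither r.e. nor co-r.e.: the halting problem and its complement both lie in $\Sigma^0_2$, hence both reduce to it, but the complement is not r.e. and the halting problem is not co-r.e.

**Theorem C (gap).** For every rational $\varepsilon\in(0,1)$ no algorithm separates, among automata with $F=\{\top\}$, $\top$ absorbing, those for which $L^{=1}(\mathcal A)$ contains a regular tree from those for which *every* tree has an accepting run with probability at most $\varepsilon$.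

**Proposition D.** For safety acceptance (all branches avoid $F$) emptiness of $L^{=1}$ is decidable in exponential time. There are Büchi (even reachability) automata with $L^{=1}(\mathcal A)\neq\varnothing$ such that $L^{=1}(\mathcal A)$ contains no regular tree.

The first half of Proposition D was Test 1. The second half, at the end of Section 3, kills the natural repair of the guess, which would be to keep the numbers but search only among regular trees.

## 3. Extinction of a branching process driven by a probabilistic word automaton

In Test 3 the parameter $p$ was fixed. We now let a word automaton produce it, so that the tree can choose $p$ by choosing a word.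

**Definition (PFA).** A PFA $\mathcal C=(\Gamma,P,p_0,\mu,\mathrm{Acc})$ reads finite words over $\Gamma$, starts in $p_0\in P$, and moves from $p$ on letter $a$ according to a rational distribution $\mu(p,a)$ on the finite set $P$. $P_{\mathcal C}(w)$ is the probability of being in $\mathrm{Acc}\subseteq P$ after reading $w$, and $\mathrm{val}(\mathcal C)=\sup_wP_{\mathcal C}(w)$.

*Example.* Let $\Gamma=\{a\}$, $P=\{p_0,p_1\}$, $\mathrm{Acc}=\{p_1\}$; from $p_0$ the letter $a$ leads to $p_0$ and to $p_1$ with probability $\frac12$ each, and $p_1$ is absorbing. Then $P_{\mathcal C}(a^n)=1-2^{-n}$, so the value is $1$ and is not attained.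

**The tree automaton $\mathcal B_{\mathcal C,\kappa}$.** Given $\mathcal C$ and $\kappa\in\{\frac12,1\}$, let $\mathcal B=\mathcal B_{\mathcal C,\kappa}$ have alphabet $\Gamma\uplus\{\#\}$, states $P\uplus\{\top\}$, initial state $p_0$, $F=\{\top\}$, and transitions

* $\delta(p,a,p',\top)=\mu(p,a)(p')$ for $p,p'\in P$, $a\in\Gamma$;
* $\delta(p,\#,\top,\top)=\kappa$ and $\delta(p,\#,p_0,p_0)=1-\kappa$ for $p\in\mathrm{Acc}$;
* $\delta(p,\#,p_0,p_0)=1$ for $p\in P\setminus\mathrm{Acc}$;
* $\delta(\top,\cdot,\top,\top)=1$;

all other values being $0$.

For a node $u$ of a tree $t$: if $\#$ occurs among the labels of $u,u0,u00,\dots$, let $w_u\in\Gamma^*$ be the word read before the first $\#$, and put $p_u=\kappa P_{\mathcal C}(w_u)$. Started in $p_0$ at $u$, the automaton simulates $\mathcal C$ on $w_u$ along the leftmost path and sends every right child on the way to $\top$. At $z=u0^{|w_u|}$, labelled $\#$, both children become $\top$ with probability $p_u$; otherwise both become $p_0$, and their subruns are then independent. So $t$ chooses, at each birth, a parameter $p_u$ of the process of Test 3.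

**Lemma 1.**
(a) If $p<\frac12$ and $p_u\le p$ for every node $u$ of $t$ for which $p_u$ is defined, then the set of accepting runs of $\mathcal B$ on $t$ has probability at most $p/(1-p)<1$.
(b) If $\kappa=\frac12$ and $\mathrm{val}(\mathcal C)=1$, then $L^{=1}(\mathcal B)\neq\varnothing$.
(c) If $\kappa=1$ and $P_{\mathcal C}(w)\ge\frac12$ for some $w$, then $L^{=1}(\mathcal B)$ contains a regular tree.

**Step 1: proof of (a).** The aim is to show that no tree does better than the fixed point $r=p/(1-p)$. Let $y_n(u)$ be the probability, starting from $p_0$ at $u$, that all nodes at relative depth $n$ below $u$ are in state $\top$. Since $\top$ is absorbing these events increase with $n$, and by König's lemma the acceptance probability from $p_0$ at $u$ is $\lim_ny_n(u)$. We show $y_n(u)\le r$ for all $u$ by strong induction on $n$.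

First, $y_0(u)=0$. Let $n\ge1$. If no $\#$ occurs on $u,u0,\dots,u0^{n-1}$, then $u0^n$ is in a state of $P$, so $y_n(u)=0$. Otherwise let the first $\#$ be at $z=u0^i$ with $i<n$. The right children $u0^j1$, $j<i$, are in state $\top$, and so is everything below them. So only the part below $z$ counts. With probability $p_u$ both children of $z$ are $\top$. Otherwise $z0$ and $z1$, at relative depth $i+1\le n$, start independent runs from $p_0$. Hence
$$y_n(u)=p_u+(1-p_u)\,y_{n-i-1}(z0)\,y_{n-i-1}(z1)\le f_{p_u}(r)\le f_p(r)=r,$$
by the induction hypothesis and the two monotonicities of $f$. Taking $u=\varepsilon$ and $n\to\infty$ gives (a).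

**Step 2: trees that prescribe a word for each generation.** This gives the trees needed for (b) and (c). Given words $w_0,w_1,\dots\in\Gamma^*$, put $X_0=\{\varepsilon\}$. For $u\in X_g$ let the nodes $u,u0,\dots,u0^{|w_g|-1}$ carry the letters of $w_g$ and let $u0^{|w_g|}$ carry $\#$; put $X_{g+1}=\{u0^{|w_g|}0,\ u0^{|w_g|}1:u\in X_g\}$. All remaining nodes carry $\#$. Then $|X_g|=2^g$, and almost surely every node of $X_g$ is in state $p_0$ or $\top$.

A branch at a node $u\in X_g$ either follows the path to $u0^{|w_g|}$ and enters $X_{g+1}$, or turns right earlier, at a $\Gamma$-labelled node. In the second case it enters a node in state $\top$ almost surely: a state of $P$ sends its right child there, and so does $\top$. So almost surely every branch either meets such a node or crosses all the $X_g$, and therefore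
$$\text{almost surely: if all nodes of some }X_g\text{ are in state }\top,\text{ the run is accepting.}\tag{4}$$
Let $y^{(g)}_n$ be the probability, from $p_0$ at a node of $X_g$, that all nodes of $X_{g+n}$ below it are in state $\top$. As in Test 3,
$$y^{(g)}_0=0,\qquad y^{(g)}_{n+1}=f_{\kappa P_{\mathcal C}(w_g)}\bigl(y^{(g+1)}_n\bigr).\tag{5}$$

**Step 3: proof of (c).** Here one word above the threshold suffices. Take $w_g=w$ for all $g$ and $p=P_{\mathcal C}(w)\ge\frac12$, $\kappa=1$. The tree is regular: its subtrees are those at the $|w|+1$ positions of one path and the constant $\#$-tree. By (5), $y^{(0)}_n=f_p^{\,n}(0)$, which tends to $1$ by (3). By (4), $t\in L^{=1}(\mathcal B)$.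

**Step 4: proof of (b).** Now every $p_u$ may be strictly below $\frac12$, and we let it approach $\frac12$ fast enough. Build the words in phases, with $g_0=0$. In phase $m\ge1$ put $\varepsilon_m=2^{-m-g_{m-1}}$. By (3), $f_{1/2}^{\,N}(0)\to1$, so choose $N\ge1$ with $f_{1/2}^{\,N}(0)>1-\varepsilon_m$. For this fixed $N$ the map $p\mapsto f_p^{\,N}(0)$ is a polynomial, hence continuous. Since $\mathrm{val}(\mathcal C)=1$, the numbers $\frac12P_{\mathcal C}(v)$ come arbitrarily close to $\frac12$, so there is a word $v_m$ with $f_p^{\,N}(0)>1-\varepsilon_m$ for $p=\frac12P_{\mathcal C}(v_m)$. Put $g_m=g_{m-1}+N$ and $w_g=v_m$ for $g_{m-1}\le g<g_m$.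

A node of $X_{g_{m-1}}$ in state $\top$ has only $\top$ below it; one in state $p_0$ fails to have all its descendants in $X_{g_m}$ in state $\top$ with probability $1-y^{(g_{m-1})}_N=1-f_p^{\,N}(0)<\varepsilon_m$, by (5). The union bound over the $2^{g_{m-1}}$ nodes of $X_{g_{m-1}}$ gives
$$\Pr[\text{some node of }X_{g_m}\text{ is not in state }\top]\le2^{g_{m-1}}\varepsilon_m=2^{-m}.$$
So the probability that no $X_{g_m}$ is entirely in state $\top$ is at most $2^{-m}$ for every $m$, hence $0$. By (4), $t\in L^{=1}(\mathcal B)$. $\square$

**Corollary 2.** For $\kappa=\frac12$: $L^{=1}(\mathcal B_{\mathcal C,1/2})\neq\varnothing\iff\mathrm{val}(\mathcal C)=1$.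

*Proof.* If $\mathrm{val}(\mathcal C)=c<1$, then all defined $p_u$ are at most $c/2<\frac12$, and (a) applies to every tree. If $\mathrm{val}(\mathcal C)=1$, apply (b). $\square$

**A nonempty language without regular trees (second half of Proposition D).** Take the PFA of the example, with $P_{\mathcal C}(a^n)=1-2^{-n}$. Its value is $1$, so $L^{=1}(\mathcal B_{\mathcal C,1/2})\neq\varnothing$. Let $t$ be a regular tree. The number $p_u$ depends only on $t_u$, so the defined $p_u$ take finitely many values. Each is of the form $\frac12(1-2^{-n})<\frac12$, so all are at most some $p<\frac12$. By Lemma 1(a), $t\notin L^{=1}(\mathcal B_{\mathcal C,1/2})$. With Test 1 this proves Proposition D.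

For Theorem A alone we could stop soon: Lemma 1(a),(b) together with the published undecidability of "$\mathrm{val}(\mathcal C)=1$?" [Gimbert–Oualhadj, ICALP 2010] already suffices. The construction of the next section makes the proof independent of that result and also gives Theorems B and C.

## 4. Counter machines compared with themselves by a PFA

**Why exact probabilities do not help.** A first plan would be: take $\kappa=1$ and build a PFA that gives probability exactly $\frac12$ to a word coding a halting computation and less than $\frac12$ to all others. This does not work as it stands, since the tree need not attain the threshold. Let the letter $a$ lead from $p_0$ to $p_0$ with probability $\frac12$ and to each of two absorbing states, one accepting and one not, with probability $\frac14$. Then $P_{\mathcal C}(a^n)=\frac12(1-2^{-n})<\frac12$ for all $n$. But the argument of Step 4 only uses that the parameters $p_u$ can be chosen arbitrarily close to $\frac12$ from below, so it shows $L^{=1}(\mathcal B_{\mathcal C,1})\ne\varnothing$. What we need in the "no" case is a bound that stays away from the threshold uniformly over all words.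

**Machines.** A two-counter machine $M$ has a finite state set $S$, an initial state $s_0$, a designated state $s^*$, and a total function $\tau:S\times\{0,+\}^2\to S\times\{-1,0,1\}^2$ that never decrements a zero counter. From the current state and the information which counters are zero, $\tau$ gives the next state and the changes of the two counters. There is a unique infinite run $c_0c_1\cdots$ from $c_0=(s_0,0,0)$. Let $\mathrm{vis}(M)\in\mathbb N\cup\{\infty\}$ be the number of visits of this run to $s^*$.

*Example.* $S=\{s_0,s^*\}$; in $s_0$ the machine increments the first counter and goes to $s^*$; in $s^*$ it changes no counter and goes to $s_0$. The run is $(s_0,0,0),(s^*,1,0),(s_0,1,0),(s^*,2,0),\dots$, and $\mathrm{vis}(M)=\infty$.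

**Codes and segments.** The alphabet is $\Gamma=\{\vdash,\vdash',a,b,\ddagger\}\cup\{s,\bar s:s\in S\}$. A configuration $(s,c,d)$ is coded as $s\,a^cb^d$ or $\bar s\,a^cb^d$. A *segment* is a word $\vdash C_0\cdots C_m$ or $\vdash' C_0\cdots C_m$, $m\ge0$, where the $C_j$ are codes, exactly $C_m$ is barred, $C_0$ codes $(s_0,0,0)$, and for $j<m$ the state of $C_{j+1}$ is the one that $\tau$ prescribes from the state of $C_j$ and from which counters of $C_j$ are zero. All of this can be checked by a finite automaton. What a finite automaton cannot check is that the counter values evolve correctly.

**Internal comparisons.** For each segment, each $j<m$ and each of the two counters, let $e,e'$ be its values in $C_j,C_{j+1}$, and let $\Delta\in\{-1,0,1\}$ be the change prescribed by $\tau$ at $C_j$. The internal comparison is the pair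
$$(x,y)=(e+\Delta^+,\ e'+\Delta^-)\in\mathbb N^2,\qquad\Delta^\pm=\max(\pm\Delta,0).$$
Since $\Delta^+-\Delta^-=\Delta$, we have $x=y$ iff $e'=e+\Delta$. Call a segment *correct* if all its internal comparisons satisfy $x=y$. By induction on $j$, a correct segment codes exactly $c_0\cdots c_m$.

**Comparing two numbers by two means.** Bounded memory cannot compare $x$ with $y$, but it can survive each unit of $x$ and $y$ with probability $\frac14$, which has total probability $4^{-x-y}$. Alternatively it can flip a fair coin, then survive with probability $4^{-2}$ each unit on the chosen side only, which has total probability $\frac12(4^{-2x}+4^{-2y})$. The first number is the geometric mean of $4^{-2x}$ and $4^{-2y}$, the second the arithmetic mean. With $d=|x-y|$ their ratio is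
$$\frac{\frac12(4^{-2x}+4^{-2y})}{4^{-x-y}}=\tfrac12\bigl(4^d+4^{-d}\bigr)\ \begin{cases}=1&\text{if }d=0,\\ \ge4^d/2\ge2^d&\text{if }d\ge1.\end{cases}\tag{6}$$
Both probabilities are tiny. But if a PFA plays rounds, where the first process leads to an absorbing state WIN and the second to an absorbing state LOSE, and a round in which neither happens is followed by another, then in the long run only the ratio matters.

**One segment detects halting.** Suppose $M$ reaches $s^*$ iff some machine $N$ halts, and stays there afterwards. Allow in each round only one segment, ending in $\overline{s^*}$, and let $D_1,E_1$ be the products of the two means over its internal comparisons. The PFA chooses the first process with probability $\lambda=\frac35$ and the second with probability $\frac25$. (Finite memory suffices by Step 2 of the proof of Lemma 3 below, restricted to one segment and without the factors $\frac12$ per segment.) If $N$ halts, repeating a correct segment, for which $D_1=E_1>0$, gives WIN with probability tending to $\frac35$, so some word has probability at least $\frac12$, and Lemma 1(c) gives $L^{=1}(\mathcal B_{\mathcal C,1})\neq\varnothing$. If $N$ does not halt, every admissible segment is incorrect, so $E_1\ge2D_1$.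 In every round WIN is then at most $\frac35\cdot\frac12\big/\frac25=\frac34$ times as likely as LOSE, so $\Pr[\mathrm{WIN}]\le\frac34(1-\Pr[\mathrm{WIN}])$, that is $\Pr[\mathrm{WIN}]\le\frac37<\frac12$, and Lemma 1(a) gives emptiness.

This only tells us whether $s^*$ is ever reached. For Theorem B the PFA must recognize infinitely many visits. A natural idea is to put $k$ segments into one round, the $i$-th running up to the $i$-th visit, and to reward each with a factor $\frac12$ on the LOSE side. As just described it fails: one can repeat the same correct segment $k$ times, all internal comparisons are balanced, the ratio of LOSE to WIN weights is $2^{-k}$, and the value is $1$ for every machine. The way out is to compare consecutive segments as well, and to require that the number of visits go up by one each time. If there are only $n_0$ visits, this can be honestly done only boundedly often.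

**Blocks and links.** A *block* is a word $B=w_1\cdots w_k$, $k\ge1$, where the $w_i$ are segments and exactly $w_k$ starts with $\vdash'$. Blocks form a regular language. Let $v(w_i)$ be the number of occurrences of $s^*$ and $\overline{s^*}$ in $w_i$. Besides the internal comparisons of its segments, a block has the *links*: for $i<k$ the pair
$$(x,y)=\bigl(v(w_i)+1,\ v(w_{i+1})\bigr).$$

**Weights.** For a block $B$ with $k$ segments, with products over all its comparisons, put
$$D(B)=\prod_{(x,y)}4^{-x-y},\qquad E(B)=2^{-k}\prod_{(x,y)}\tfrac12\bigl(4^{-2x}+4^{-2y}\bigr),$$
and $D=E=0$ on words that are not blocks. By (6), each comparison contributes to $E/D$ a factor at least $2^{|x-y|}$, with equality when $x=y$.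

*Example.* For the machine above let $w_1=\ \vdash s_0\,\overline{s^*}a$ and $w_2=\ \vdash' s_0\,s^*a\,s_0a\,\overline{s^*}aa$. The first-counter comparisons are $(1,1)$ in $w_1$ and $(1,1),(1,1),(2,2)$ in $w_2$; those of the second counter are $(0,0)$; the link is $(2,2)$. So $D(w_1w_2)=4^{-14}$ and $E(w_1w_2)=2^{-2}\cdot4^{-14}$. In contrast, the incorrect segment $\vdash' s_0\,\overline{s^*}aa$ has the comparison $(1,2)$, with factor $\frac12(4+\frac14)=\frac{17}8\ge2$.

**Lemma 3.** From $M$ and a rational $\lambda\in(0,1)$ one can compute a PFA $\mathcal C=\mathcal C_{M,\lambda}$ such that

* if $\mathrm{vis}(M)=\infty$ then $\mathrm{val}(\mathcal C)=1$;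
* if $\mathrm{vis}(M)=n_0<\infty$ then $P_{\mathcal C}(w)\le\dfrac{\rho}{1+\rho}<1$ for all $w$, where $\rho=\frac{\lambda}{1-\lambda}2^{n_0+1}$.

**Step 1: $D(B)$ is the passing probability of a finite-memory process.** A deterministic component checks that the word is a block. It remembers whether the current segment is the first and whether it is the last (it starts with $\vdash'$), whether the current configuration is the first and whether it is the last of its segment (its state letter is barred), the states of the current and previous configuration, and which letters $a,b$ have appeared in each. So when the state letter of $C_{j+1}$ is read, the changes $\Delta$ for $C_j\to C_{j+1}$ are known. At each letter the process survives with probability $4^{-r}$, independently, where $r$ is the number of units charged at that letter: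

* a letter $a$ or $b$ in $C_j$ is charged once for the comparison with $C_{j+1}$ if $C_j$ is not last, and once for the comparison with $C_{j-1}$ if $C_j$ is not first;
* the state letter of $C_{j+1}$ is charged the offsets $\Delta^+$ and $\Delta^-$ of the two comparisons of $C_j$ with $C_{j+1}$;
* a state letter $s^*$ or $\overline{s^*}$ in $w_i$ is in addition charged once for the link to $w_{i+1}$ if $w_i$ is not last, and once for the link to $w_{i-1}$ if $w_i$ is not first;
* the letter $\vdash$ starting $w_i$ (so $i<k$) is charged the offset $1$ of the link from $w_i$ to $w_{i+1}$.

The total charge is $\sum(x+y)$ over all comparisons, so a block passes with probability $D(B)$.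

**Step 2: so is $E(B)$.** The format is checked as before. For each comparison a fair coin chooses the side $x$ or $y$ when its first factor begins: at the state letter of $C_j$ (unbarred, so that $C_{j+1}$ exists) for its two internal comparisons with $C_{j+1}$, and at the letter $\vdash$ starting $w_i$ for the link to $w_{i+1}$. The choice is remembered until the second factor, $C_{j+1}$ or $w_{i+1}$, ends. Units are charged at the same letters as in Step 1, each one belonging to a definite side of a definite comparison. A unit on the chosen side is survived with probability $4^{-2}$, and a unit on the other side is free. In addition each letter $\vdash$ or $\vdash'$ is survived with probability $\frac12$. All coins and survivals are independent, so averaging over the coins gives passing probability $2^{-k}\prod\frac12(4^{-2x}+4^{-2y})=E(B)$. At any time at most six comparisons are active (two counters times two neighbors, plus two links), so finite memory suffices.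

**Step 3: the PFA.** It works in rounds, each ending with the letter $\ddagger$. At the start of a round, combined with processing the first letter, it enters mode $L$ with probability $\lambda$ and mode $R$ with probability $1-\lambda$. In mode $L$ it runs the process for $D$, in mode $R$ the process for $E$, on the letters up to $\ddagger$. If the word read is a block and the process passed, then at $\ddagger$ it enters the absorbing state WIN (in mode $L$) or LOSE (in mode $R$). Otherwise it starts a new round at $\ddagger$. (If $\ddagger$ is the first letter of a round, the content is empty, hence not a block, and a new round starts.) Put $\mathrm{Acc}=\{\mathrm{WIN}\}$. All transition probabilities are rational and $\mathcal C$ is computable from $M$ and $\lambda$. In a round with content $B$, conditionally on being still undecided, WIN is entered with probability $\lambda D(B)$ and LOSE with probability $(1-\lambda)E(B)$.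

**Step 4: the case $\mathrm{vis}(M)=\infty$.** We exhibit words with WIN probability tending to $1$. Fix $k\ge1$. For $1\le i\le k$ let $w_i$ be the correct segment coding the run up to its $i$-th visit to $s^*$, and $B_k=w_1\cdots w_k$, with $\vdash'$ at the start of $w_k$ only. Then $v(w_i)=i$, so the links are $(i+1,i+1)$, and all comparisons satisfy $x=y$. Thus $D(B_k)>0$ and $E(B_k)=2^{-k}D(B_k)$. Write $\alpha_k=\lambda D(B_k)$ and $\beta_k=(1-\lambda)E(B_k)$. On $(B_k\ddagger)^n$ the probability of WIN is $\alpha_k\sum_{i<n}(1-\alpha_k-\beta_k)^i$, which for $n\to\infty$ tends to
$$\frac{\alpha_k}{\alpha_k+\beta_k}=\Bigl(1+\tfrac{1-\lambda}{\lambda}2^{-k}\Bigr)^{-1}.$$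
Letting $k\to\infty$ gives $\mathrm{val}(\mathcal C)=1$.

**Step 5: the case $\mathrm{vis}(M)=n_0<\infty$.** The aim is a lower bound for $E/D$ that does not depend on $k$:
$$E(B)\ge2^{-n_0-1}D(B)\quad\text{for every block }B=w_1\cdots w_k.\tag{7}$$
By (6) no comparison contributes a factor below $1$, and every incorrect segment contributes, through an internal comparison with $x\ne y$, a factor at least $2$.

If no segment is correct, $E/D\ge2^{-k}2^k=1$, and (7) holds.

Otherwise let $\alpha\le\beta$ be the least and the greatest index of a correct segment. The $k-(\beta-\alpha+1)$ segments outside $[\alpha,\beta]$ are incorrect and contribute at least $2^{k-(\beta-\alpha)-1}$. Correct segments code prefixes of the run, so $0\le v(w_\alpha),v(w_\beta)\le n_0$. We know nothing about the segments strictly between, but the links telescope across them: the links between $\alpha$ and $\beta$ contribute at least $2^\sigma$ with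
$$\sigma=\sum_{i=\alpha}^{\beta-1}|v(w_i)+1-v(w_{i+1})|\ \ge\ (\beta-\alpha)+v(w_\alpha)-v(w_\beta)\ \ge\ (\beta-\alpha)-n_0.$$
Links and internal comparisons are different factors, so the bounds multiply:
$$\frac{E(B)}{D(B)}\ge2^{-k}\cdot2^{k-(\beta-\alpha)-1}\cdot2^{(\beta-\alpha)-n_0}=2^{-n_0-1}.$$

By (7), $\lambda D(B)\le\rho\,(1-\lambda)E(B)$ for every block, and for other contents both sides are $0$. So in every round the probability of WIN is at most $\rho$ times that of LOSE. Summing over the completed rounds of any input word, $\Pr[\mathrm{WIN}]\le\rho\Pr[\mathrm{LOSE}]\le\rho(1-\Pr[\mathrm{WIN}])$, that is $P_{\mathcal C}(w)\le\rho/(1+\rho)$. $\square$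

## 5. Halting reduces to nonemptiness, with and without a gap

**Proof of Theorem A.** Apply Lemma 3 with $\lambda=\frac12$, then Corollary 2. The computable map $M\mapsto\mathcal B_M:=\mathcal B_{\mathcal C_{M,1/2},1/2}$ satisfies
$$L^{=1}(\mathcal B_M)\neq\varnothing\iff\mathrm{vis}(M)=\infty,\tag{8}$$
since $\mathrm{vis}(M)=\infty$ gives value $1$ and $\mathrm{vis}(M)<\infty$ gives value less than $1$. The automaton $\mathcal B_M$ has $F=\{\top\}$ with $\top$ absorbing. Given a deterministic two-counter machine $N$, let $M$ simulate $N$, enter a new state $s^*$ only when $N$ halts, and then loop in $s^*$ forever. Then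
$$\mathrm{vis}(M)=\infty\ \text{ if }N\text{ halts from zero counters},\qquad\mathrm{vis}(M)=0\ \text{ otherwise}.\tag{9}$$
The halting problem for two-counter machines is undecidable (Minsky 1967). So emptiness of $L^{=1}$ is undecidable. $\square$

**Proof of Theorem C.** We use the freedom in $\lambda$ to push the "no" case far below the threshold. Let $N$ be a two-counter machine and $M$ as in (9). Choose a rational $\lambda\in(0,\frac13)$ with $2\lambda/(1-\lambda)\le\varepsilon$; for instance $\lambda=\varepsilon/(2+\varepsilon)$, which gives equality. Let $\mathcal B=\mathcal B_{\mathcal C_{M,\lambda},1}$, so $\kappa=1$.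

If $N$ halts, then $\mathrm{val}(\mathcal C_{M,\lambda})=1$, so some word $w$ has $P_{\mathcal C}(w)\ge\frac12$, and by Lemma 1(c) $L^{=1}(\mathcal B)$ contains a regular tree.

If $N$ does not halt, Lemma 3 with $n_0=0$ gives $\rho=2\lambda/(1-\lambda)<1$ and $P_{\mathcal C}(w)\le c:=\rho/(1+\rho)<\frac12$ for all $w$. As $\kappa=1$, all defined $p_u$ are at most $c$. By Lemma 1(a) every tree is accepted with probability at most $c/(1-c)=\rho\le\varepsilon$.

An algorithm separating the two cases would decide halting. $\square$

## 6. The exact level $\Sigma^0_2$

**Proof of Theorem B: hardness.** From $e$ compute a Turing machine that enumerates $W_e$ forever by dovetailing and enters a special state once for each newly found element. By Minsky's simulation, compute a two-counter machine $M$, started with zero counters and never halting, that passes through $s^*$ exactly once for each visit to the special state. Unused entries of $\tau$ are filled so that they do not lead to $s^*$. Then $\mathrm{vis}(M)=|W_e|$, and by (8) $L^{=1}(\mathcal B_M)\ne\varnothing$ iff $e\in\mathrm{INF}$. So nonemptiness is $\Pi^0_2$-hard and emptiness is $\Sigma^0_2$-hard, already with $F=\{\top\}$, $\top$ absorbing.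

**Proof of Theorem B: upper bound.** Test 1 used families of supports, and Test 3 showed that they are not enough. We add to them the one piece of numerical information that is needed, namely finite pieces of tree that succeed with probability close to $1$. Let $\mathcal A$ be any Büchi automaton.

**Step 1: a predicate on finite trees.** For $S\subseteq Q$ and a finite tree $\tau:\{0,1\}^{<h}\to\Sigma$, $h\ge1$, define supports $S_u$ for $|u|\le h$ as in Test 1, starting from $S_\varepsilon=S$. Let $g_\tau(q)$ be the probability that in a run on $\tau$ from $q$ every path from the root to level $h$ visits $F$ at some depth in $\{1,\dots,h\}$. It is a finite sum of products of values of $\delta$, hence a computable rational. For $\mathcal W\subseteq2^Q$ and $n\ge1$ let $\varphi(\mathcal W,n)$ be the statement: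

> $\{q_{\rm in}\}\in\mathcal W$, and for every $S\in\mathcal W$ there are $h\ge1$ and $\tau:\{0,1\}^{<h}\to\Sigma$ such that $S_u\in\mathcal W$ for all $|u|=h$ and $g_\tau(q)\ge1-2^{-n}$ for all $q\in S$.

**Claim.** $L^{=1}(\mathcal A)\neq\varnothing$ iff there is a $\mathcal W$ such that $\varphi(\mathcal W,n)$ holds for all $n$.

**Step 2: from a tree to $\mathcal W$.** Let $t\in L^{=1}(\mathcal A)$, let $S_u$ be the supports in $t$ from $\{q_{\rm in}\}$, and let $\mathcal W=\{S_u:u\in\{0,1\}^*\}$. Then $\{q_{\rm in}\}=S_\varepsilon\in\mathcal W$. Fix $n$ and $u$. By (1), each $q\in S_u$ has $\Pr[\rho(u)=q]>0$; conditionally on $\rho(u)=q$ the run below $u$ is a run from $q$ on $t_u$. Almost surely all branches through $u$ visit $F$ strictly below $u$, and this remains true under a conditioning of positive probability. By König's lemma this event is the increasing union over $h$ of the events "every path from $u$ to relative depth $h$ visits $F$ at a relative depth in $\{1,\dots,h\}$". The conditional probability of the $h$-th event is $g_\tau(q)$, with $\tau$ the truncation of $t_u$ to depth $h$, so it tends to $1$. For $h$ large, $g_\tau(q)\ge1-2^{-n}$ for each of the finitely many $q\in S_u$. The frontier supports of $\tau$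 from $S_u$ are the sets $S_{uv}$, $|v|=h$, which lie in $\mathcal W$. So $\varphi(\mathcal W,n)$ holds.

**Step 3: from $\mathcal W$ to a tree.** Let $\varphi(\mathcal W,n)$ hold for all $n$. We build $t$ together with finite maximal antichains $X_0=\{\varepsilon\},X_1,X_2,\dots$ such that the supports at nodes of $X_m$ lie in $\mathcal W$; this holds for $X_0$. Given $X_m$, choose $n$ with $|X_m|2^{-n}\le2^{-m}$. For each $u\in X_m$ choose by $\varphi(\mathcal W,n)$ a tree $\tau_u$ of some depth $h_u\ge1$ for the set $S_u$, graft it at $u$, and let $X_{m+1}=\bigcup_{u\in X_m}u\{0,1\}^{h_u}$. Since $h_u\ge1$, every node receives a label.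

Let $G_m$ be the event that for all $u\in X_m$ every path from $u$ to relative depth $h_u$ visits $F$ at a relative depth in $\{1,\dots,h_u\}$. Almost surely $\rho(u)\in S_u$, and given $\rho(u)=q\in S_u$ the condition at $u$ fails with probability $1-g_{\tau_u}(q)\le2^{-n}$. Hence $\Pr[G_m^c]\le|X_m|2^{-n}\le2^{-m}$. By the Borel–Cantelli lemma, almost surely $G_m$ holds for all large $m$. Every branch crosses every $X_m$, and under $G_m$ it visits $F$ after its node in $X_m$ and not later than its node in $X_{m+1}$. These stretches are disjoint for different $m$. So almost surely all branches visit $F$ infinitely often, that is, $t\in L^{=1}(\mathcal A)$. This proves the claim.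

**Step 4: counting quantifiers.** The claim has the form "exists $\mathcal W$ for all $n$", and we exchange the quantifiers. Clearly $\varphi(\mathcal W,n+1)$ implies $\varphi(\mathcal W,n)$. If for every $n$ some $\mathcal W$ satisfies $\varphi(\mathcal W,n)$, then, as there are finitely many $\mathcal W$, one of them does so for infinitely many $n$, hence for all $n$. Therefore
$$L^{=1}(\mathcal A)\neq\varnothing\iff\forall n\ \exists\mathcal W\ \varphi(\mathcal W,n).$$
The predicate $\varphi$ is r.e.: search for finitely many finite trees, one for each $S\in\mathcal W$, and verify each by a finite computation. The quantifier over the finitely many $\mathcal W$ keeps it r.e. So nonemptiness is $\Pi^0_2$ and emptiness is $\Sigma^0_2$. Together with the hardness part this proves Theorem B. $\square$
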